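# Regular sequences carried by modules but by no algebra: length four is the threshold

## 1. Regular sequences on modules and on algebras

All rings are commutative with identity, and no Noetherian hypothesis is made unless it is stated. In particular an algebra over a ring is always commutative. This will turn out to be the whole point.

**Definition 1 (regular sequence).** Let $S$ be a ring and $N$ an $S$-module. A sequence $x_1,\dots,x_d$ of elements of $S$ is a *regular sequence on $N$* if $(x_1,\dots,x_d)N\ne N$ and, for each $i=1,\dots,d$, the element $x_i$ is a nonzerodivisor on $N/(x_1,\dots,x_{i-1})N$.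

For example, $x,y,z$ is a regular sequence on $k[x,y,z]$ for a field $k$. The order can matter. On $k[x,y,z]$ the sequence $x,\;y(1-x),\;z(1-x)$ is regular, because modulo $x$ it becomes $y,z$ in $k[y,z]$. The sequence $y(1-x),\;z(1-x),\;x$ is not regular: in $k[x,y,z]/(y(1-x))$ the class of $y$ is nonzero and $z(1-x)\cdot y=0$.

Now fix a ring $R$ and a sequence $x_1,\dots,x_d$ in $R$. The sequence may fail to be regular on $R$ and still become regular elsewhere.

**Definition 2 (latent regular sequence).** The sequence is a *latent regular sequence in $R$* if there is an $R$-algebra $S$ such that the images of $x_1,\dots,x_d$ form a regular sequence on $S$.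

For example, let $R=k[x,y]/(xy)$. The element $x$ is a zerodivisor on $R$, but it is regular on $S=R/(y)=k[x]$. So $x$ is latent of length $1$.

**Definition 3 (latent regular sequence for modules).** The sequence is a *latent regular sequence for modules* if there is an $R$-module $M$ on which $x_1,\dots,x_d$ is a regular sequence.

An example that we shall use again is
$$R=k[p^4,\,p^3q,\,pq^3,\,q^4]\subset k[p,q],\qquad x=p^4,\quad y=q^4,$$
with $M$ the $k$-span of all monomials of $k[p,q]$ whose degree is $\equiv 1 \pmod 4$. This is an $R$-module. The sequence $x,y$ is regular on $M$. Indeed $x$ is a nonzerodivisor. If $yn\in xM$ with $n\in M$, then $n\in xk[p,q]\cap M=xM$ by degrees. Finally $p\in M$ has degree $1$, so $p\notin(x,y)M$. The sequence is not regular on $R$ itself: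
$$y\cdot p^6q^2=p^6q^6=x\cdot p^2q^6,\qquad p^6q^2=(p^3q)^2\in R,\quad p^2q^6=(pq^3)^2\in R,$$
while $p^6q^2\notin xR$, since $p^2q^2\notin R$. Here the sequence is nevertheless latent, because it is regular on the $R$-algebra $k[p,q]$.

A sequence that is not latent even for modules is $x,y$ in $k[x,y]/(xy)$. If it were regular on $M$, then $xyM=0$ would give $yM=0$, so $y$ would act as $0$ on the nonzero module $M/xM$ and could not be a nonzerodivisor there.

An $R$-algebra is an $R$-module, so every latent regular sequence is a latent regular sequence for modules. The paper "Quasilength, Latent Regular Sequences, And Content Of Local Cohomology" (http://www.math.lsa.umich.edu/~hochster/ql2b.pdf) says about the converse: "We do not know whether every latent regular sequence for modules is a latent regular sequence." So the question is this. *If some $R$-module carries $x_1,\dots,x_d$ as a regular sequence, must some $R$-algebra carry it too?*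

The answer is no, and the failure begins exactly at length $4$.

**Theorem 1.** Let $\pi=\sqrt2$ and $A=\mathbb Z[\pi][x,y,z]$. In the polynomial ring $P=\mathbb Q(\pi)[x,y,z,u_1,u_2,u_3]$ put
$$w=\frac{xu_1+yu_2+zu_3}{\pi},\qquad g=\frac{w^2-\pi xyz}{2},\qquad R=A[u_1,u_2,u_3,w,g]\subset P .$$

1. There is an $R$-module $M$ on which $x,y,z,\pi$ is a regular sequence, in any order.
2. There is no $R$-algebra $S$ on which $x,y,z,\pi$, in any order, is a regular sequence.

**Theorem 2.**
(a) For $d\le 3$ and every ring $R$, every latent regular sequence for modules of length $d$ is a latent regular sequence.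
(b) For every $d\ge 4$ there is a Noetherian local domain $R$ and a sequence of length $d$ in it that is a latent regular sequence for modules but not a latent regular sequence.

For every $d\ge4$ there is also a counterexample over a Noetherian domain that is finitely generated over $\mathbb Z$; it appears on the way to (b). Since $\pi^2=2$ and $\pi$ is one of the parameters, all these examples have mixed characteristic. Nothing is claimed here about $d\ge4$ for rings containing a field.

## 2. Extensions, powers, and relations among the terms of a regular sequence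

We need four elementary lemmas. It is convenient to drop the condition $(v)N\neq N$ for a while.

**Definition 4 (weakly regular).** A sequence $v_1,\dots,v_d$ is *weakly regular* on $N$ if $v_i$ is a nonzerodivisor on $N/(v_1,\dots,v_{i-1})N$ for $i=1,\dots,d$.

So regular means weakly regular together with $(v_1,\dots,v_d)N\ne N$. The zero module, and the module $k[x,x^{-1}]$ with $v_1=x$, are weakly regular but not regular.

**Lemma 1.** (a) A direct limit, over a directed system, of modules on which $v_1,\dots,v_d$ is weakly regular is again such a module.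
(b) Let $0\to N\to N'\to C\to0$ be exact, with $v_1,\dots,v_d$ weakly regular on $N$ and on $C$. Then it is weakly regular on $N'$, and $N/(v_1,\dots,v_i)N\to N'/(v_1,\dots,v_i)N'$ is injective for every $i\le d$.

*Proof.* (a) Directed limits are exact and commute with $N\mapsto N/(v_1,\dots,v_{i-1})N$, and a directed limit of injective maps is injective.

(b) Apply the snake lemma to multiplication by $v_1$ on the exact sequence. The kernels on $N$ and $C$ vanish, so the kernel on $N'$ vanishes and
$$0\to N/v_1N\to N'/v_1N'\to C/v_1C\to0$$
is exact. The sequence $v_2,\dots,v_d$ is weakly regular on the two outer terms. Repeat with $v_2$, then $v_3$, and so on. $\square$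

**Lemma 2 (powers).** If $v_1,\dots,v_d$ is a regular sequence on $N$, so is $v_1^{e_1},\dots,v_d^{e_d}$ for all $e_i\ge1$.

This is Theorem 16.1 in Matsumura, *Commutative Ring Theory*. With Lemma 1 at hand the proof is short.

*Proof.* Since $(v_1^{e_1},\dots,v_d^{e_d})N\subset(v_1,\dots,v_d)N\ne N$, only weak regularity is at stake. We first replace $v_1$ by $v_1^e$. The power $v_1^e$ is a nonzerodivisor on $N$. For $e\ge2$ the sequence
$$0\to N/v_1^{e-1}N\xrightarrow{\;v_1\;}N/v_1^{e}N\to N/v_1N\to0$$
is exact; on the left, $v_1n=v_1^em$ gives $n=v_1^{e-1}m$. By induction on $e$ and Lemma 1(b), $v_2,\dots,v_d$ is weakly regular on $N/v_1^eN$. Now repeat the argument with $N/v_1^{e_1}N$ and $v_2,\dots,v_d$, and continue. $\square$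

**Lemma 3 (relations).** If $v_1,\dots,v_d$ is weakly regular on $N$ and $\sum_j v_jn_j=0$ with $n_j\in N$, then $(n_1,\dots,n_d)\in N^d$ is a sum of vectors that have $-v_km$ in position $j$, $v_jm$ in position $k$, and zeros elsewhere, with $j<k$ and $m\in N$. Consequently, for every $i$: if $v_in\in(v_j:j\ne i)N$, then $n\in(v_j:j\neq i)N$.

The first sentence is the vanishing of the Koszul homology $H_1(v_1,\dots,v_d;N)$; the vanishing of all $H_p$ with $p>0$ for a regular sequence is Theorem 16.5(i) of Matsumura's book. Note that the conclusion is symmetric in the $v_j$, although the hypothesis depends on their order.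

*Proof.* Induct on $d$. For $d=1$, $v_1n_1=0$ gives $n_1=0$. For $d>1$, $v_dn_d\in(v_1,\dots,v_{d-1})N$ gives $n_d=\sum_{j<d}v_jm_j$. Substituting, $\sum_{j<d}v_j(n_j+v_dm_j)=0$, so by induction $(n_j+v_dm_j)_{j<d}$ is a sum of vectors of the stated kind. Therefore $(n_1,\dots,n_d)$ is that sum plus the vectors with $-v_dm_j$ in position $j$ and $v_jm_j$ in position $d$.

For the consequence, write $v_in=\sum_{j\ne i}v_jn_j$ and apply the first part to the relation $v_in-\sum_{j\ne i}v_jn_j=0$. The entry in position $i$ of each vector of the stated kind lies in $(v_j:j\ne i)N$. $\square$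

**Lemma 4 (monomial test).** If $v_1,\dots,v_d$ is a regular sequence on a ring $S$, then $v_1\cdots v_d\notin(v_1^2,\dots,v_d^2)S$.

*Proof.* We strip off one factor at a time. Claim: if
$$v_in\in(v_1,\dots,v_{i-1},v_i^2,v_{i+1}^2,\dots,v_d^2)S,$$
then $n\in(v_1,\dots,v_i,v_{i+1}^2,\dots,v_d^2)S$. Indeed, if the coefficient of $v_i^2$ is $n_i$, then
$$v_i(n-v_in_i)\in(v_1,\dots,v_{i-1},v_{i+1}^2,\dots,v_d^2)S.$$
By Lemma 2 the sequence $v_1,\dots,v_i,v_{i+1}^2,\dots,v_d^2$ is regular on $S$. By Lemma 3, $n-v_in_i\in(v_1,\dots,v_{i-1},v_{i+1}^2,\dots,v_d^2)S$, which gives the claim.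

Now suppose $v_1(v_2\cdots v_d)\in(v_1^2,\dots,v_d^2)S$. The claim for $i=1$ gives $v_2(v_3\cdots v_d)\in(v_1,v_2^2,\dots,v_d^2)S$. Then use $i=2$, and so on. After $i=d$ we have $1\in(v_1,\dots,v_d)S$, a contradiction. $\square$

## 3. Lengths zero, one and two: rings of operators

Let $x_1,\dots,x_d$ be regular on the $R$-module $M$. The natural source of algebras is the ring through which $R$ acts on $M$.

**Length 0.** The hypothesis says $M\ne0$, so $R\ne0$, and $S=R$ works.

**Length 1.** Put $S=R/\operatorname{Ann}M$. If $x_1s=0$ in $S$, then $x_1(sM)=0$, so $sM=0$, so $s=0$. If $x_1S=S$, write $1=x_1s$; then $M=x_1sM\subset x_1M$, a contradiction. So $x_1$ is regular on $S$.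

**Length 2: why $R/\operatorname{Ann}M$ is too small.** In the example after Definition 3, $R$ is a domain acting faithfully on $M$, so $R/\operatorname{Ann}M=R$, and $x,y$ is not regular on $R$. The obstruction was $y\cdot p^6q^2=x\cdot p^2q^6$. What is missing is the quotient $p^6q^2/x=p^2q^2$. It is not in $R$, but it maps $M$ into $M$. So we should add the fractions that act on $M$.

**Lemma 5 (fractions that act).** Let $S$ be a ring, $N$ an $S$-module, $x,y\in S$, with $x$ a nonzerodivisor on $N$ and $y$ a nonzerodivisor on $N/xN$. Put $\bar S=S/\operatorname{Ann}_SN$ and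
$$S^+=\{\sigma\in\bar S_x:\ \sigma N\subset N\}.$$
Then $S^+$ is a commutative ring containing $\bar S$ and acting on $N$. The element $x$ is a nonzerodivisor on $S^+$, and $y$ is a nonzerodivisor on $S^+/xS^+$.

*Proof.* As in length 1, $x$ is a nonzerodivisor on $\bar S$, so $\bar S\subset\bar S_x$. Also $N\subset N_x$, and $\bar S_x$ acts on $N_x$, so the definition makes sense and $S^+$ is a subring of $\bar S_x$ containing $\bar S$. Since $x$ is a unit in $\bar S_x$, it is a nonzerodivisor on $S^+$.

Suppose $y\sigma=x\tau$ with $\sigma,\tau\in S^+$. For each $n\in N$ we have $y(\sigma n)=x(\tau n)\in xN$, so $\sigma n\in xN$, so $(\sigma/x)n\in N$. Hence $\sigma/x\in S^+$ and $\sigma\in xS^+$. $\square$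

**Length 2.** Apply Lemma 5 to $(R,M)$ with $x=x_1$, $y=x_2$. If $(x,y)S^+=S^+$, then $M=(x,y)M$ because $S^+$ acts on $M$, a contradiction. So $x,y$ is regular on $S^+$.

In the example, $R_x$ contains $q/p=p^3q/p^4$ and so consists of the combinations of monomials $p^iq^j$ with $j\ge0$, $i\in\mathbb Z$ and $i+j\equiv0\pmod 4$. Since $p,q\in M$, an element preserving $M$ lies in $p^{-1}k[p,q]\cap q^{-1}k[p,q]=k[p,q]$. So $S^+$ is the span of all monomials of degree divisible by $4$.

Lemma 5 rests on one feature: division by $x$ is unique, so the new element $\sigma/x$ is a single operator and it commutes with everything in sight. In greater length we must express an element as a *combination*, say of $x$, $y$ and $z$, and the coefficients are no longer unique. Whether they can be chosen to commute with each other is now a real issue.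

## 4. What commutativity forces in length four

Suppose a ring contains elements with
$$\pi w=xu_1+yu_2+zu_3. \tag{1}$$
If $x,y,z,\pi$ is regular on a module $N$, then Lemma 3 says $wn\in(x,y,z)N$ for every $n\in N$. One can hope for operators $\alpha,\beta,\gamma$ on $N$ such that $w$ acts as $x\alpha+y\beta+z\gamma$, but nothing makes these commute. Their squares show the difference:
$$(x\alpha+y\beta+z\gamma)^2=x^2\alpha^2+y^2\beta^2+z^2\gamma^2+xy(\alpha\beta+\beta\alpha)+xz(\alpha\gamma+\gamma\alpha)+yz(\beta\gamma+\gamma\beta).$$
If $\alpha,\beta,\gamma$ commute, the cross terms are divisible by $2$. In general $\alpha\beta+\beta\alpha=2\alpha\beta+[\beta,\alpha]$, and the commutator is an error term that a commutative ring cannot produce. Theorem 1 makes this error term equal to $\pi xyz$, the one monomial excluded by Lemma 4. To make "divisible by $2$" visible to the sequence, we let $\pi^2=2$. The ring $R$ of Theorem 1 satisfies (1) and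
$$w^2=\pi xyz+2g, \tag{2}$$
both directly from the definitions of $w$ and $g$.

**Proof of Theorem 1, part 2.** Let $S$ be an $R$-algebra on which $x,y,z,\pi$, in some order, is regular. By (1) and Lemma 3, $w\in(x,y,z)S$, say $w=ax+by+cz$ with $a,b,c\in S$. Because $S$ is commutative,
$$w^2=a^2x^2+b^2y^2+c^2z^2+2(abxy+acxz+bcyz).$$
Since $2=\pi^2$, this lies in $(x^2,y^2,z^2,\pi^2)S$. By (2), $\pi xyz=w^2-2g$ lies there too. This contradicts Lemma 4, whose conclusion does not depend on the order of the sequence. $\square$

## 5. Commuting operators with noncommuting coefficients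

We now build the module for part 1 of Theorem 1. Let
$$M=A[s_1,s_2,s_3]=\mathbb Z[\pi][x,y,z,s_1,s_2,s_3],\qquad M_{\mathbb Q}=M\otimes\mathbb Q=\mathbb Q(\pi)[x,y,z,s_1,s_2,s_3].$$
Write $\partial_i=\partial/\partial s_i$ and let $s_i$ also denote multiplication by $s_i$, so $[\partial_i,s_j]=\delta_{ij}$. All operators below are linear over $\mathbb Q(\pi)[x,y,z]$.

**Step 1: choose how $w$ acts.** We want $W=x\alpha+y\beta+z\gamma$ with $[\beta,\alpha]=\pi z$ and all other commutators zero. Take
$$\alpha=\partial_1+\pi z s_2,\qquad \beta=\partial_2,\qquad\gamma=\partial_3 .$$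
With $D=x\partial_1+y\partial_2+z\partial_3$ this gives
$$W=D+\pi xz\,s_2,$$
which maps $M$ to $M$.

**Step 2: the action of $g$ is integral.** Since only $\alpha$ and $\beta$ fail to commute,
$$W^2=x^2\alpha^2+y^2\beta^2+z^2\gamma^2+2(xy\,\alpha\beta+xz\,\alpha\gamma+yz\,\beta\gamma)+\pi xyz .$$
Moreover $\alpha^2=\partial_1^2+2\pi z\,s_2\partial_1+2z^2s_2^2$, because $\partial_1$ and $s_2$ commute and $\pi^2=2$. Hence
$$\tfrac12(W^2-\pi xyz)=x^2\Bigl(\tfrac12\partial_1^2+\pi z\,s_2\partial_1+z^2s_2^2\Bigr)+y^2\,\tfrac12\partial_2^2+z^2\,\tfrac12\partial_3^2+xy\,\alpha\beta+xz\,\alpha\gamma+yz\,\beta\gamma. \tag{3}$$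
The only denominators are in $\tfrac12\partial_i^2$, and $\tfrac12\partial_i^2(s_i^n)=\binom n2s_i^{n-2}$. So the operator (3) maps $M$ to $M$.

**Step 3: find commuting $\psi_1,\psi_2,\psi_3$ with $x\psi_1+y\psi_2+z\psi_3=\pi W$.** These will be the actions of $u_1,u_2,u_3$. The obvious choice $\pi\alpha,\pi\beta,\pi\gamma$ fails, since $[\pi\beta,\pi\alpha]=2\pi z\ne0$. But the $\psi_i$ are determined by $\pi W$ only up to relations among $x,y,z$, and there is room to repair this. Look for $\psi_i=\pi\partial_i+\ell_i$ with $\ell_i\in A[s_1,s_2,s_3]$. Then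
$$[\psi_i,\psi_j]=\pi(\partial_i\ell_j-\partial_j\ell_i),$$
which vanishes when $\ell_i=\partial_iQ$ for a polynomial $Q$. In that case $x\psi_1+y\psi_2+z\psi_3=\pi D+DQ$, and we need $DQ=2xz\,s_2$, since $\pi W=\pi D+2xz\,s_2$. Take
$$Q=x\,s_2s_3-y\,s_1s_3+z\,s_1s_2 .$$
Then
$$DQ=x(ys_3+zs_2)-y(xs_3+zs_1)+z(xs_2+ys_1)=2xz\,s_2,$$
as required. Explicitly,
$$\psi_1=\pi\partial_1-ys_3+zs_2,\qquad\psi_2=\pi\partial_2+xs_3+zs_1,\qquad\psi_3=\pi\partial_3+xs_2-ys_1 .$$

Let us check one commutator by hand: $[\psi_1,\psi_2]=[\pi\partial_1,zs_1]+[zs_2,\pi\partial_2]=\pi z-\pi z=0$. Likewise $[\psi_1,\psi_3]=-\pi y+\pi y=0$ and $[\psi_2,\psi_3]=\pi x-\pi x=0$.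

**Step 4: $M$ is an $R$-module.** The $\psi_i$ commute with each other and with $\mathbb Q(\pi)[x,y,z]$. So $M_{\mathbb Q}$ is a module over $P=\mathbb Q(\pi)[x,y,z,u_1,u_2,u_3]$ with $u_i$ acting as $\psi_i$. In this module $w=(xu_1+yu_2+zu_3)/\pi$ acts as $\tfrac1\pi\cdot\pi W=W$, and $g=(w^2-\pi xyz)/2$ acts as the operator (3). The subgroup $M\subset M_{\mathbb Q}$ is preserved by $A$, by each $\psi_i$, by $W$ (Step 1), and by the action of $g$ (Step 2). These are the generators of $R$, so $M$ is an $R$-module.

**Step 5: $x,y,z,\pi$ is regular on $M$.** Only the action of $A$ matters here, and $M=\mathbb Z[\pi][x,y,z,s_1,s_2,s_3]$ is a polynomial ring. Killing some of $x,y,z,\pi$, in any order, leaves a polynomial ring over $\mathbb Z[\pi]$ or over $\mathbb Z[\pi]/(\pi)=\mathbb F_2$, which is a domain in which the remaining elements are nonzero. The last quotient is $M/(x,y,z,\pi)M=\mathbb F_2[s_1,s_2,s_3]\ne0$. This proves part 1 and completes the proof of Theorem 1. $\square$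

## 6. All lengths from four on, and local domains

**Proof of Theorem 2(b).** Let $R$ and $M$ be as in Theorem 1. The ring $R$ is contained in $P$ and finitely generated over $\mathbb Z$ (by $\pi,x,y,z,u_1,u_2,u_3,w,g$), so it is a Noetherian domain. For $d\ge4$ put
$$R_d=R[t_5,\dots,t_d],\qquad M_d=M[t_5,\dots,t_d].$$

**Regularity on $M_d$.** As an $R$-module, $M_d$ is a direct sum of copies of $M$, so $x,y,z,\pi$ is regular on it, with quotient $\mathbb F_2[s_1,s_2,s_3][t_5,\dots,t_d]$. On this quotient $t_5,\dots,t_d$ is regular. So $x,y,z,\pi,t_5,\dots,t_d$ is regular on $M_d$.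

**Localization.** Choose a maximal ideal $\mathfrak n$ of $R_d$ in the support of the nonzero module $M_d/(x,y,z,\pi,t_5,\dots,t_d)M_d$. Localization is exact, so the nonzerodivisor conditions survive on $(M_d)_{\mathfrak n}$, and the final quotient stays nonzero by the choice of $\mathfrak n$. Hence the sequence is a latent regular sequence for modules in the Noetherian local domain $(R_d)_{\mathfrak n}$.

**No algebra.** If the sequence were regular on an $(R_d)_{\mathfrak n}$-algebra $S$, then so would be its initial segment $x,y,z,\pi$; properness holds because $(x,y,z,\pi)S\subset(x,y,z,\pi,t_5,\dots,t_d)S\ne S$. But $S$ is an $R$-algebra, and this contradicts Theorem 1. $\square$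

The last paragraph applies equally to $R_d$-algebras, so before localization $R_d$ is already a counterexample of length $d$ that is a Noetherian domain finitely generated over $\mathbb Z$.

## 7. Length three: two repairs that fall short

It remains to prove Theorem 2(a) for $d=3$. Write $x,y,z$ for the sequence, regular on the $R$-module $M$.

**First repair: fractions that act.** Lemma 5 gives a ring on which $x,y$ behaves well. It need not be enough for $z$. Let
$$R=k[x,y,z,f,g,h]\subset M=k[x,y,z,a,b],\qquad f=xa+yb,\quad g=za,\quad h=zb .$$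
Then $x,y,z$ is regular on $M$, and $zf=xg+yh$ in $R$. Since $1\in M$ we have $S^+=R_x\cap M$. We claim $f\notin(x,y)S^+$, so that $z$ is a zerodivisor on $S^+/(x,y)S^+$.

To see this, grade everything by degree in $a,b$, and write a form $\lambda a+\mu b$ of degree $1$ as $(\lambda,\mu)\in k[x,y,z]^2$. The degree-$1$ part of $R$ is the $k[x,y,z]$-span $L$ of $(x,y),(z,0),(0,z)$. Suppose $(\lambda,\mu)\in L_x$ has entries in $k[x,y,z]$. Modulo $z$ it is a multiple of $(x,y)$ after inverting $x$, so $y\lambda-x\mu\in(z)$. As $x,y$ are coprime in $k[x,y]$, the reduction of $(\lambda,\mu)$ modulo $z$ is a multiple of $(x,y)$ in $k[x,y]^2$, so $(\lambda,\mu)\in L$. Thus $S^+$ and $R$ agree in degree $1$. If $f=x\sigma+y\tau$ with $\sigma,\tau\in S^+$, we may take $\sigma,\tau$ homogeneous of degree $1$. Modulo $z$ they are $\sigma_0\cdot(x,y)$ and $\tau_0\cdot(x,y)$ with $\sigma_0,\tau_0\in k[x,y]$, and $f=(x,y)$ gives $1=x\sigma_0+y\tau_0$ in $k[x,y]$, which is impossible.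

**Second repair: adjoin the coefficients.** So, given $zf=xg+yh$ in $S$, adjoin $a,b$ with $f=xa+yb$. The ring should become $S[a,b]/(xa+yb-f)$. We need also a module over it, to guarantee that nothing collapses. The obvious candidate is $N''=N[a,b]/(xa+yb-f)N[a,b]$. *It always breaks the regularity already present*, if $x,y,z$ is weakly regular on $N$ and $N\ne(x,y)N$. Indeed, multiplying $f=xa+yb$ by $z$ and comparing with $zf=xg+yh$ shows that on $N''$
$$x(za-g)+y(zb-h)=0. \tag{4}$$
So $y(zb-h)n\in xN''$ for every $n\in N$. Take $n\notin(x,y)N$; we show $(zb-h)n\notin xN''$. Put $\bar N=N/xN$, so that $N''/xN''=\bar N[a,b]/(yb-f)\bar N[a,b]$. If $(zb-h)n=(yb-f)q$ with $q\in\bar N[a,b]$, then $q$ must have degree $0$ in $b$, since $y$ is a nonzerodivisor on $\bar N$ and so on $\bar N[a]$. Comparing coefficients of $b$, $zn=yq$ in $\bar N[a]$, and taking the part of degree $0$ in $a$ we get $zn\in y\bar N$. Because $z$ is a nonzerodivisor on $\bar N/y\bar N=N/(x,y)N$, this forces $n\in(x,y)N$, a contradiction. So $y$ is a zerodivisor on $N''/xN''$.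

Equation (4) also shows the remedy. Where $z$ is invertible, $(g/z,h/z)$ solves $xa+yb=f$, and we should not admit all solutions, only those that differ from this one by a multiple of the evident relation $(y,-x)$:
$$a=\frac gz+ye,\qquad b=\frac hz-xe. \tag{5}$$
Where $x$ is invertible, $b$ is free and $a=(f-yb)/x$; where $y$ is invertible, $a$ is free and $b=(f-xa)/y$. In each case there is *one* free parameter. The plan is to write down the module on each of these three charts and to glue. The price of gluing is a cohomology group, and three is exactly the number of regular elements that makes it vanish.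

**What a repair must preserve.** Let $\mathcal W$ be the class of modules, possibly $0$, on which $x,y,z$ is weakly regular.

**Definition 5 (pairs and good maps).** A *pair* $(S,N)$ is an $R$-algebra $S$ with an $S$-module $N\in\mathcal W$. A *good map* $(S,N)\to(S',N')$ is an $R$-algebra map $S\to S'$ together with an injective $S$-linear map $N\to N'$ such that $N'/N\in\mathcal W$.

For example, with $N=S=k[x,y,z]$ the inclusion into $N'=S'=k[x,y,z,t]$ is good, since $N'/N$ is free over $k[x,y,z]$. The inclusion $xN\subset N$ over the same ring $S$ is not good, since $x$ kills $N/xN\ne0$.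

**Lemma 6.** (a) For a good map, $N/(x,y,z)N\to N'/(x,y,z)N'$ is injective.
(b) Good maps compose.
(c) In a transfinite chain of pairs that takes direct limits at limit ordinals and whose successive maps are good, all transition maps are good, including those to the direct limits.
(d) For a pair $(S,N)$, Lemma 5 gives a good map $(S,N)\to(S^+,N)$.

*Proof.* (a) is Lemma 1(b). For (b), given $N\subset N'\subset N''$, the sequence $0\to N'/N\to N''/N\to N''/N'\to0$ and Lemma 1(b) give $N''/N\in\mathcal W$. For (c), show by induction on $\beta$ that $(S_\alpha,N_\alpha)\to(S_\beta,N_\beta)$ is good for all $\alpha<\beta$. At a successor use (b). At a limit, $N_\beta=\varinjlim N_\gamma$ is in $\mathcal W$ by Lemma 1(a), the map $N_\alpha\to N_\beta$ is a direct limit of injective maps, and $N_\beta/N_\alpha=\varinjlim_{\alpha\le\gamma<\beta} N_\gamma/N_\alpha$ is in $\mathcal W$ by Lemma 1(a). For (d), the module map is the identity, and $0\in\mathcal W$. $\square$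

## 8. Gluing the solutions of $xa+yb=f$ on three charts

Let $T$ run over the products $x,y,z,xy,xz,yz,xyz$. Suppose that a module $G(T)$ is given for each $T$, with restriction maps $G(T)\to G(T')$ when $T$ divides $T'$, compatible under composition. Form the complex $C(G)$
$$G(x)\oplus G(y)\oplus G(z)\to G(xy)\oplus G(xz)\oplus G(yz)\to G(xyz),$$
$$(p,q,r)\mapsto(q-p,\;r-p,\;r-q),\qquad(\lambda,\mu,\nu)\mapsto\lambda-\mu+\nu,$$
where restrictions are understood, and the first term has degree $0$. So $H^0(C(G))$ consists of the triples $(p,q,r)$ that agree on overlaps. For $G(T)=N_T$ write $C(N)$.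

**Lemma 7.** If $N\in\mathcal W$, then $H^0(C(N))=N$ and $H^1(C(N))=0$.

*Proof.* We prove a statement for any length. Let $\check C(v_1,\dots,v_d;N)$ be the extended Čech complex, with $N$ in degree $0$, $\bigoplus_iN_{v_i}$ in degree $1$, and so on. *If $v_1,\dots,v_d$ is weakly regular on $N$, then $H^i(\check C(v_1,\dots,v_d;N))=0$ for $i<d$.* For $d=3$ this says that $0\to N\to C^0(N)\to C^1(N)\to C^2(N)$ is exact at its first three terms $N$, $C^0(N)$, $C^1(N)$, which is the lemma.

Induct on $d$; for $d=0$ there is nothing to prove. Localization is exact, so $0\to N\xrightarrow{v_1}N\to N/v_1N\to0$ gives a short exact sequence of complexes and hence exact sequences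
$$H^{i-1}(\check C(N/v_1N))\to H^i(\check C(N))\xrightarrow{\;v_1\;}H^i(\check C(N)).$$
Since $v_1$ kills $N/v_1N$, all terms with $v_1$ inverted vanish, and $\check C(v_1,\dots,v_d;N/v_1N)=\check C(v_2,\dots,v_d;N/v_1N)$. By induction its $H^{i-1}$ vanishes for $i-1<d-1$. So $v_1$ is injective on $H^i(\check C(N))$ for $i<d$.

On the other hand, $H^i(\check C(N))_{v_1}=H^i(\check C(N_{v_1}))=0$. To see this, split $\check C(v_1,\dots,v_d;N_{v_1})$ into the subcomplex of terms in which $v_1$ is among the inverted elements and the quotient complex of the other terms. Because $v_1$ is already invertible, the localization maps from the second kind of terms to the first are isomorphisms. They induce, up to sign, the connecting maps of the long exact sequence, so these are isomorphisms and the complex is exact. Hence every element of $H^i(\check C(N))$ is killed by a power of $v_1$. As $v_1$ is injective on $H^i(\check C(N))$ for $i<d$, this group is $0$. $\square$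

**Proposition 8.** Let $(S,N)$ be a pair and let $f,g,h\in S$ satisfy $zf=xg+yh$. There is a good map $(S,N)\to(S',N')$ with $f\in(x,y)S'$.

*Proof.* **Step 1: the charts.** Let $a,b,e$ be indeterminates and put
$$F(x)=N_x[b],\quad F(y)=N_y[a],\quad F(xy)=N_{xy}[b],\quad F(T)=N_T[e]\ \text{ if } z \text{ divides } T .$$
The restriction maps are the localization maps combined with these substitutions:
$$F(y)\to F(xy):\ a\mapsto\frac{f-yb}{x};\qquad F(y)\to F(yz):\ a\mapsto\frac gz+ye;$$
$$F(x)\to F(xz)\ \text{ and }\ F(xy)\to F(xyz):\ b\mapsto\frac hz-xe .$$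
In $F(x)\to F(xy)$ the letter $b$ is kept, and between charts with $z$ inverted the letter $e$ is kept.

**Step 2: the restrictions are compatible.** From $x$ to $xyz$, both routes send $b\mapsto\frac hz-xe$. From $z$ to $xyz$, both keep $e$. From $y$ to $xyz$, the route through $yz$ sends $a\mapsto\frac gz+ye$, and the route through $xy$ sends
$$a\mapsto\frac1x\Bigl(f-y\Bigl(\frac hz-xe\Bigr)\Bigr)=\frac{zf-yh}{xz}+ye=\frac gz+ye .$$
This is where the relation $zf=xg+yh$ is used. So $C(F)$ is defined.

**Step 3: filter by degree, with every layer equal to $N$.** Let $F_n(T)\subset F(T)$ be the polynomials of degree $\le n$, and $F_{-1}=0$. The substitutions have degree at most $1$ in the new letter, so restrictions preserve $F_n$. Let $p_n$ be the coefficient of degree $n$ and define $F_n(T)\to N_T$ by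
$$p\mapsto p_n\ \ (z \text{ divides } T),\qquad p\mapsto(-x)^np_n\ \ (T=x,\,xy),\qquad p\mapsto y^np_n\ \ (T=y).$$
Each map is surjective with kernel $F_{n-1}(T)$, because $x$ is invertible on $N_x,N_{xy}$ and $y$ on $N_y$. The factors are chosen to make these maps commute with restrictions:

- for $x\to xz$ and $xy\to xyz$, the substitution $b\mapsto\frac hz-xe$ multiplies the leading coefficient by $(-x)^n$;
- for $y\to yz$, the substitution $a\mapsto\frac gz+ye$ multiplies it by $y^n$;
- for $y\to xy$, the substitution multiplies it by $(-y/x)^n$, and $(-x)^n(-y/x)^n=y^n$;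
- for $x\to xy$ and among charts with $z$ inverted, the leading coefficient and the factor are unchanged.

So for $n\ge0$ we have exact sequences of complexes of $S$-modules
$$0\to C(F_{n-1})\to C(F_n)\to C(N)\to0. \tag{6}$$

**Step 4: glue.** By (6), the vanishing $H^1(C(N))=0$ from Lemma 7, and induction on $n$, we get $H^1(C(F_n))=0$ for all $n\ge-1$. Put $N'_n=H^0(C(F_n))$. The long exact sequence of (6), with $H^0(C(N))=N$ and $H^1(C(F_{n-1}))=0$, gives exact sequences
$$0\to N'_{n-1}\to N'_n\to N\to0\qquad(n\ge0).$$
Also $N'_0=H^0(C(N))=N$, since $F_0(T)=N_T$ with the localization maps. Put $N'=H^0(C(F))$. An element of $N'$ is a triple of polynomials, of bounded degree, so $N'=\bigcup_nN'_n$. By Lemma 1(b) and induction, all $N'_n$ and all $N'_n/N$ are in $\mathcal W$: each $N_n'/N$ is built from $N'_{n-1}/N$ by an extension with quotient $N$. By Lemma 1(a), $N'\in\mathcal W$ and $N'/N\in\mathcal W$.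

**Step 5: let $a$ and $b$ act.** Let $a$ and $b$ act on $F(T)$ by multiplication with

- $\dfrac{f-yb}x$ and $b$, on $F(x)$ and $F(xy)$;
- $a$ and $\dfrac{f-xa}y$, on $F(y)$;
- $\dfrac gz+ye$ and $\dfrac hz-xe$, on $F(T)$ with $z$ dividing $T$.

These operators commute with each other and with $S$. They are compatible with the restrictions. For $x\to xy$ this is clear. For $y\to xy$ the element $a$ goes to $\frac{f-yb}x$ by definition, and $\frac{f-xa}y$ goes to $\frac{f-(f-yb)}y=b$. For $x\to xz$ and $xy\to xyz$, $b$ goes to $\frac hz-xe$ by definition, and $\frac{f-yb}x$ goes to $\frac gz+ye$ by the computation in Step 2. For $y\to yz$, $a$ goes to $\frac gz+ye$ by definition, and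
$$\frac{f-xa}y\mapsto\frac1y\Bigl(f-\frac{xg}z-xye\Bigr)=\frac{zf-xg}{yz}-xe=\frac hz-xe .$$
Among charts with $z$ inverted nothing changes. Finally $xa+yb=f$ holds on every chart: on $F(x)$, $F(xy)$, $F(y)$ it is immediate, and where $z$ is inverted it reads $\frac{xg+yh}z+xye-xye=f$.

Hence $N'=H^0(C(F))$ is a module over $S'=S[a,b]/(xa+yb-f)$, and $f=xa+yb\in(x,y)S'$. With $S\to S'$ the structure map and $N=N_0'\subset N'$, this is a good map. $\square$

As a check, take $f=g=h=0$. Then $e$ makes sense on all charts, as $-b/x$ on $F(x)$ and as $a/y$ on $F(y)$, so $F(T)=N_T[e]$ throughout and $N'=N[e]$ by Lemma 7, with $a$ acting as $ye$ and $b$ as $-xe$. Compare the unsuccessful $N[a,b]/(xa+yb)N[a,b]$ of Section 7.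

## 9. Transfinite assembly in length three

**Proof of Theorem 2(a).** Lengths $0,1,2$ were done in Section 3. Let $d=3$, with $x,y,z$ regular on the $R$-module $M$. We alternate two operations: Lemma 5 to control $x$ and $y$, and Proposition 8 to control $z$. Each may disturb what the other achieved, so we do both infinitely often.

**Step 1: the chain.** Start with the pair $(S_0,N_0)=(R,M)$. Given $(S_i,N_i)$, apply Lemma 5 to get the good map $(S_i,N_i)\to(S_i^+,N_i)$. Well-order the set of triples $(f,g,h)\in(S_i^+)^3$ with $zf=xg+yh$. By transfinite recursion, apply Proposition 8 to the image of each triple in turn (the relation persists under ring maps), taking direct limits at limit ordinals. Let $(S_{i+1},N_{i+1})$ be the resulting pair. Then every $f$ that occurs in such a triple over $S_i^+$ has image in $(x,y)S_{i+1}$. Put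
$$S=\varinjlim_{i<\omega}S_i,\qquad N=\bigcup_{i<\omega}N_i .$$
By Lemma 6 all maps between the pairs are good, and so is $(R,M)\to(S,N)$. In particular $N$ is an $S$-module with $N/M\in\mathcal W$.

**Step 2: $x$ is a nonzerodivisor on $S$.** If $xs=0$ in $S$, then this relation holds already for a representative of $s$ in some $S_i$. Since $x$ is a nonzerodivisor on $S_i^+$, $s$ maps to $0$ in $S_i^+$. The map $S_i\to S$ factors through $S_i^+$, so $s=0$ in $S$.

**Step 3: $y$ is a nonzerodivisor on $S/xS$.** If $ys=xs'$ in $S$, this holds in some $S_i$, hence in $S_i^+$. By Lemma 5, $s\in xS_i^+$, so $s\in xS$.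

**Step 4: $z$ is a nonzerodivisor on $S/(x,y)S$.** If $zf=xg+yh$ in $S$, this holds in some $S_i$, hence in $S_i^+$. By construction $f\in(x,y)S_{i+1}$, so $f\in(x,y)S$.

**Step 5: $(x,y,z)S\ne S$.** By Lemma 6(a), $M/(x,y,z)M\to N/(x,y,z)N$ is injective. Its source is nonzero by hypothesis, so $N\ne(x,y,z)N$. If $(x,y,z)S=S$, then $N=(x,y,z)N$, because $S$ acts on $N$; this is a contradiction.

So $x,y,z$ is a regular sequence on the $R$-algebra $S$. $\square$
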